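# Two Toeplitz operators that commute with a third but not with each other

## 1. Radial symbols with few repeated eigenvalues

Let $\mathbb D$ be the open unit disc in $\mathbb C$ and $dA=\frac1\pi r\,dr\,d\theta$ the normalized area measure. The Bergman space $A^2=A^2(\mathbb D)$ is the closed subspace of holomorphic functions in $L^2(\mathbb D,dA)$, and $P$ is the orthogonal projection of $L^2(\mathbb D,dA)$ onto $A^2$. For $u\in L^\infty(\mathbb D)$ the Toeplitz operator with symbol $u$ is
$$T_uf=P(uf),\qquad f\in A^2 .$$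
It is linear in $u$, bounded with $\|T_u\|\le\|u\|_\infty$, and $T_u^*=T_{\bar u}$, because $\langle T_uf,g\rangle=\langle uf,g\rangle=\langle f,\bar u g\rangle=\langle f,T_{\bar u}g\rangle$. The monomials $z^n$, $n\ge0$, are orthogonal in $A^2$, they span a dense subspace (the polynomials), and
$$\|z^n\|^2=2\int_0^1r^{2n+1}\,dr=\frac1{n+1}.$$

The matrix of $T_u$ in this basis consists of moments. Write $u_k(r)=\frac1{2\pi}\int_0^{2\pi}u(re^{i\theta})e^{-ik\theta}\,d\theta$ for the Fourier coefficients of $u$ on circles. Since $z^n\bar z^{m}=r^{n+m}e^{-i(m-n)\theta}$,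
$$\langle T_uz^n,z^{n+k}\rangle=2\int_0^1u_k(r)\,r^{2n+k+1}\,dr\qquad(n\ge0,\ n+k\ge0).\tag{1}$$

Write $[S,T]=ST-TS$. We ask: if $T_{u_2}$ and $T_{u_3}$ both commute with $T_{u_1}$, must they commute with each other? If $T_{u_1}$ is a multiple of the identity, the hypothesis says nothing, so this must be excluded. There is one case in which the answer is quickly seen to be yes.

**Lemma 1 (moments).** Let $f$ be a bounded measurable function on $(0,1)$, $p\ge1$ an integer, $b\in\mathbb Z$, and suppose $\int_0^1f(r)r^{pn+b}\,dr=0$ for all $n\ge n_0$, where $pn_0+b\ge0$. Then $f=0$ a.e.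

**Proof.** The bounded function $g(r)=f(r)r^{pn_0+b}$ satisfies $\int_0^1g(r)\,r^{pi}\,dr=0$ for all $i\ge0$. By the Weierstrass theorem, applied in the variable $r^p$, the polynomials in $r^p$ are dense in $C[0,1]$. So $g$ integrates to $0$ against every continuous function, hence $g=0$ a.e. and $f=0$ a.e. $\square$

**Proposition 1.** Let $u_1$ be bounded and radial, $u_1(z)=g(|z|)$, and put $\lambda_n=2(n+1)\int_0^1g(r)r^{2n+1}\,dr$. Suppose that for each $k\ge1$ the equality $\lambda_{n+k}=\lambda_n$ holds for only finitely many $n\ge0$. Then any two Toeplitz operators with bounded symbols that commute with $T_{u_1}$ commute with each other.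

**Proof.** By (1), $T_{u_1}z^n=\lambda_nz^n$, and likewise $T_{u_1}^*z^m=\overline{\lambda_m}z^m$. If $[T_{u_1},T_u]=0$, then
$$0=\langle[T_{u_1},T_u]z^n,z^m\rangle=(\lambda_m-\lambda_n)\langle T_uz^n,z^m\rangle .$$
Fix $k\ne0$ and take $m=n+k$. For all but finitely many $n$ the first factor is nonzero, so by (1) $\int_0^1u_k(r)r^{2n+k+1}dr=0$ for all large $n$. Lemma 1 with $p=2$ gives $u_k=0$ a.e. Hence $T_uz^n$ is a multiple of $z^n$ for every $n$. Two operators that are diagonal in the same orthogonal basis commute. $\square$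

**Example.** For $u_1=|z|^2$ we get $\lambda_n=(n+1)\cdot\frac{2}{2n+4}=\frac{n+1}{n+2}$, which is strictly increasing, so all eigenvalues are simple. A second example is more telling. For $u_1=|z|^2-|z|^4$,
$$\lambda_n=\frac{n+1}{n+2}-\frac{n+1}{n+3}=\frac{n+1}{(n+2)(n+3)},\qquad \frac{\lambda_{n+1}}{\lambda_n}=\frac{(n+2)^2}{(n+1)(n+4)}=\frac{n^2+4n+4}{n^2+5n+4}.$$
The ratio is $1$ for $n=0$ and less than $1$ for $n\ge1$. So $\lambda_0=\lambda_1=\frac16$ and there is no other coincidence. Among all bounded operators, the commutant of this $T_{u_1}$ is noncommutative, since it contains every operator that acts arbitrarily on $\operatorname{span}\{1,z\}$ and by $0$ on its complement. Yet Proposition 1 applies, because the Toeplitz operators in the commutant are all diagonal.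

## 2. Repeated eigenvalues for nonradial symbols: the conjecture and the results

What changes in general? For matrices, a repeated eigenvalue of the first operator leaves room for two noncommuting operators on the eigenspace. The second example shows that Toeplitz operators resist this: by Lemma 1 a symbol is determined by what its operator does to $z^n$ for large $n$, so one cannot alter $T_u$ at will on a small block. A counterexample needs a nonradial mechanism that creates such a block without any alteration.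

The conjecture, made by Louhichi and Rao and quoted in "Commuting Toeplitz Operators With Pluriharmonic Symbols On The Fock Space", reads as follows, for bounded symbols such that none of $T_{u_1},T_{u_2},T_{u_3}$ is a constant multiple of the identity.

**(C)** If $[T_{u_1},T_{u_2}]=0=[T_{u_1},T_{u_3}]$, then $[T_{u_2},T_{u_3}]=0$.

**Theorem 1.** There are real-valued $u_1,u_2,u_3\in C_c^\infty(\mathbb D\setminus\{0\})$, trigonometric polynomials in $\theta$, none of whose Toeplitz operators is a multiple of $I$, with $[T_{u_1},T_{u_2}]=0=[T_{u_1},T_{u_3}]$ and $[T_{u_2},T_{u_3}]\ne0$. Hence (C) is false. Moreover, the three supports can be placed in any prescribed annulus $\{1-\varepsilon<|z|<1\}$.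

Since the symbols are real, all three operators are self-adjoint. The next statement concerns $A^2_\alpha$, the Bergman space with measure $(\alpha+1)(1-|z|^2)^\alpha dA$, with Toeplitz operators defined accordingly; $\alpha=0$ is the space above. A closed subspace *reduces* an operator if it and its orthogonal complement are both invariant.

**Theorem 2.** For all integers $\alpha\ge0$, $N\ge2$ there are real $u_1,u_2,u_3\in C_c^\infty(\mathbb D\setminus\{0\})$ and an $N$-dimensional space $E$ of polynomials such that, on $A^2_\alpha$: no $T_{u_i}$ is a multiple of $I$; $T_{u_1}$ commutes with $T_{u_2}$ and $T_{u_3}$; $E\subset\ker T_{u_1}$ reduces all three; and $T_{u_2}|_E,T_{u_3}|_E$ generate the full matrix algebra $B(E)\cong M_N(\mathbb C)$.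

**Theorem 3.** Let $u_1\in L^\infty(\mathbb D)$ with $T_{u_1}$ normal (e.g. $u_1$ real), and let $u_2,u_3\in C(\overline{\mathbb D})$ satisfy $[T_{u_1},T_{u_2}]=0=[T_{u_1},T_{u_3}]$ on $A^2(\mathbb D)$. Then $[T_{u_2},T_{u_3}]=0$ if and only if $T_{u_2}$ and $T_{u_3}$ commute on every eigenspace of $T_{u_1}$ of dimension at least $2$. In particular, the conclusion of (C) holds whenever all eigenvalues of $T_{u_1}$ (if any) are simple.

One more consequence of Lemma 1 is needed throughout.

**Lemma 2.** Let $v\in L^\infty(\mathbb D)$. If $T_vz^{2j}=0$ for all $j\ge0$, then $v=0$ a.e. In particular $T_v=0$ implies $v=0$, and if $T_v$ is self-adjoint, then $v$ is real a.e.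

**Proof.** By (1) with $n=2j$, for each $k\in\mathbb Z$ we have $\int_0^1v_k(r)r^{4j+k+1}dr=0$ for all $j\ge0$ with $2j+k\ge0$. Lemma 1 with $p=4$ gives $v_k=0$ a.e. All Fourier coefficients of $v$ vanish on almost every circle, so $v=0$ a.e. For the last claim, $T_v=T_v^*=T_{\bar v}$ gives $T_{v-\bar v}=0$, so $v=\bar v$. $\square$

## 3. Extending the weights to all integers

A product of Toeplitz operators need not be a Toeplitz operator. For symbols supported away from $0$, however, (1) makes sense for negative $n$ as well, and the resulting two-sided operators do form an algebra.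

**Definition.** $\mathcal S$ is the set of finite sums $u(re^{i\theta})=\sum_ke^{ik\theta}\varphi_k(r)$, $k\in\mathbb Z$, with $\varphi_k\in C_c^\infty((0,1))$. Thus $\mathcal S\subset C_c^\infty(\mathbb D\setminus\{0\})$. Let $W$ be the vector space with algebraic basis $(e_n)_{n\in\mathbb Z}$, let $W_+=\operatorname{span}\{e_n:n\ge0\}$, and let $\Pi:W\to W_+$ be the projection that kills $e_n$ for $n<0$. We identify $e_n=z^n$ for $n\ge0$, so $W_+$ is the space of polynomials. For $u\in\mathcal S$ and all $n\in\mathbb Z$ put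
$$X_ue_n=\sum_k(n+k+1)\,m_k(u;n)\,e_{n+k},\qquad m_k(u;n)=2\int_0^1\varphi_k(r)\,r^{2n+k+1}\,dr .\tag{2}$$
The integrals converge for every $n\in\mathbb Z$ because $\varphi_k$ vanishes near $0$; for $\varphi_k\equiv1$ they would diverge as soon as $2n+k+1\le-1$.

**Example.** Let $u=e^{-2i\theta}\varphi(r)$. Then $X_ue_0=-\big(2\int_0^1\varphi r^{-1}dr\big)e_{-2}$, which is nonzero when $\varphi\ge0$, $\varphi\not\equiv0$. But $T_u1=0$, since $e_{-2}$ is not a function in our space. For $u=e^{-i\theta}\varphi(r)$ the weight from $e_0$ to $e_{-1}$ is $(0-1+1)m_{-1}(u;0)=0$: one can never move onto $e_{-1}$.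

**Lemma 3.** For $u\in\mathcal S$, $T_u|_{W_+}=\Pi X_u|_{W_+}$.

**Proof.** By linearity let $u=e^{ik\theta}\varphi(r)$ and $n\ge0$. The function $uz^n$ is orthogonal to $z^m$ for $m\ne n+k$. If $n+k<0$, then $P(uz^n)=0=\Pi X_ue_n$. If $n+k\ge0$, then by (1)
$$P(uz^n)=\frac{\langle uz^n,z^{n+k}\rangle}{\|z^{n+k}\|^2}z^{n+k}=(n+k+1)\,m_k(u;n)\,z^{n+k}.\qquad\square$$

To compose two operators (2) we must write a product of two moments as one moment. The tool is multiplicative convolution.

**Lemma 4.** Let $f,g\in C_c^\infty((0,1))$ and $j,k\in\mathbb Z$, $l=j+k$. There is $h\in C_c^\infty((0,1))$, with support in the product set $\operatorname{supp}f\cdot\operatorname{supp}g$, such that for all $n\in\mathbb Z$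
$$\Big(2\int_0^1g(r)r^{2n+k+1}dr\Big)\Big(2\int_0^1f(s)s^{2(n+k)+j+1}ds\Big)=2\int_0^1h(t)\,t^{2n+l+1}dt .$$

**Proof.** Since $2n+k+1=(2n+l+1)-j$ and $2n+2k+j+1=(2n+l+1)+k$, the left side equals
$$4\iint r^{-j}g(r)\,s^kf(s)\,(rs)^{2n+l+1}\,dr\,ds .$$
For fixed $r$ substitute $s=t/r$, $ds=dt/r$, with $f$ extended by $0$. This gives the right side with
$$h(t)=2\int_0^1r^{-j}g(r)\,(t/r)^kf(t/r)\,\frac{dr}r .$$
Here $r$ runs over the compact set $\operatorname{supp}g\subset(0,1)$ and the integrand is smooth in $t>0$, so $h$ is smooth. If $h(t)\ne0$, then $t/r\in\operatorname{supp}f$ for some $r\in\operatorname{supp}g$, so $t$ lies in the product set, which is a compact subset of $(0,1)$. $\square$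

**Lemma 5.** For $u,v\in\mathcal S$ there is a unique $u\#v\in\mathcal S$ with $X_uX_v=X_{u\#v}$ on $W$. If $u=e^{ij\theta}\varphi(r)$ and $v=e^{ik\theta}\psi(r)$, then $u\#v=e^{i(j+k)\theta}\omega(r)$ with $\operatorname{supp}\omega\subset\operatorname{supp}\varphi\cdot\operatorname{supp}\psi$.

**Proof.** By bilinearity we may take $u,v$ as in the second sentence; put $l=j+k$. By (2),
$$X_uX_ve_n=(n+l+1)\,\big[(n+k+1)m_k(v;n)\big]\,m_j(u;n+k)\,e_{n+l}.$$
The factor $n+l+1$ is exactly what (2) requires for a symbol of degree $l$. The extra factor $n+k+1$ must be absorbed into $\psi$, and integration by parts does this: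
$$(n+k+1)m_k(v;n)=\int_0^1r^{-k}\psi(r)\,d\big(r^{2n+2k+2}\big)=-\int_0^1(r^{-k}\psi)'\,r^{2n+2k+2}\,dr=2\int_0^1\psi^\sharp(r)\,r^{2n+k+1}\,dr,$$
where $\psi^\sharp=-\frac12r^{k+1}(r^{-k}\psi)'\in C_c^\infty((0,1))$ has support in $\operatorname{supp}\psi$. This holds for every $n\in\mathbb Z$ (for $n+k+1=0$ both sides are $0$). Now Lemma 4 with $g=\psi^\sharp$, $f=\varphi$ gives $\omega=h$ with $[(n+k+1)m_k(v;n)]\,m_j(u;n+k)=2\int_0^1\omega(t) t^{2n+l+1}dt$ for all $n\in\mathbb Z$, that is, $X_uX_v=X_{e^{il\theta}\omega}$. Uniqueness: $X_w$ determines $T_w$ by Lemma 3, hence $w$ by Lemma 2. $\square$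

By uniqueness $\#$ is associative. Consequently, for every polynomial $q$ with $q(0)=0$ and every $u\in\mathcal S$ there is $v\in\mathcal S$ with
$$X_v=q(X_u),\qquad T_v|_{W_+}=\Pi\,q(X_u)|_{W_+}.\tag{3}$$
The condition $q(0)=0$ is there because the constant $1$ is not in $\mathcal S$.

## 4. The rank-one defect of $T_{u\#u}$, and why it is not enough

Polynomials in a single operator $X_u$ commute on $W$, but their compressions to $W_+$ may fail to commute. We test this on the simplest candidates. Symbols $2\varphi(r)\cos\theta$ connect $W_+$ with its complement only through the step $e_0\to e_{-1}$, whose weight is $0$, so nothing escapes. We therefore take step $2$: for real $\varphi\in C_c^\infty((0,1))$ let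
$$u=2\varphi(r)\cos2\theta,\qquad Z=X_u,\qquad c(n)=2\int_0^1\varphi(r)\,r^{2n+3}\,dr\quad(n\in\mathbb Z).$$
Here $u=e^{2i\theta}\varphi+e^{-2i\theta}\varphi$, $m_2(u;n)=c(n)$ and $m_{-2}(u;n)=2\int\varphi r^{2n-1}dr=c(n-2)$, so (2) reads
$$Ze_n=(n+3)\,c(n)\,e_{n+2}+(n-1)\,c(n-2)\,e_{n-2}.\tag{4}$$

**Proposition 2.** Let $Q$ be the orthogonal projection of $A^2$ onto the constants. Then
$$T_{u\#u}=T_u^2-c(-2)^2\,Q,\qquad[T_u,T_{u\#u}]\,1=-3\,c(0)\,c(-2)^2\,z^2 .\tag{5}$$
If $c(-2)\neq0$ and $c(2j)\ne0$ for all $j\ge0$, then every Toeplitz operator with bounded symbol that commutes with both $T_u$ and $T_{u\#u}$ is a multiple of the identity.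

**Proof.** On $W_+$ we have $T_{u\#u}-T_u^2=\Pi Z^2-\Pi Z\Pi Z=\Pi Z(I-\Pi)Z$. For $n\ge2$, $(I-\Pi)Ze_n=0$. For $n=1$ the coefficient of $e_{-1}$ in (4) is $(1-1)c(-1)=0$. For $n=0$, $(I-\Pi)Ze_0=-c(-2)e_{-2}$, and by (4) $Ze_{-2}=c(-2)e_0-3c(-4)e_{-4}$, so $\Pi Z(I-\Pi)Ze_0=-c(-2)^2e_0$. This is the first formula on polynomials, hence on $A^2$ by boundedness. Then $[T_u,T_{u\#u}]=-c(-2)^2[T_u,Q]$, and $[T_u,Q]1=T_u1-QT_u1=3c(0)z^2$, because $T_u1=3c(0)z^2$.

Now let $S=T_{u_1}$ commute with $T_u$ and $T_{u\#u}$, with the stated nonvanishing. By (5) $S$ commutes with $Q$, so $S1=SQ1=QS1$ is a constant, $S1=s1$. Hence $ST_u^j1=sT_u^j1$ for all $j$. By (4), $T_u^j1$ is a combination of $1,z^2,\dots,z^{2j}$ whose coefficient at $z^{2j}$ is $\prod_{i=0}^{j-1}(2i+3)c(2i)\ne0$. By induction on $j$, $Sz^{2j}=sz^{2j}$ for all $j\ge0$, so $T_{u_1-s}z^{2j}=0$ for all $j$. By Lemma 2, $u_1=s$ a.e. $\square$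

If $\varphi\ge0$ and $\varphi\not\equiv0$, all $c(n)$ are positive. Then $u_2=u$ and $u_3=u\#u$ give noncommuting operators, but no admissible $u_1$ exists. The obstruction is the chain $1\to z^2\to z^4\to\cdots$: an operator that is scalar on $1$ is forced to be scalar along the whole chain.

So the chain must be cut at some $z^{2j}$, that is, $c(2j)=0$. A cut at $c(0)=0$ would make the commutator in (5) vanish at $1$, so the first useful cut is $c(2)=0$, which confines the argument to $\operatorname{span}\{1,z^2\}$. Then $u_1$ has to act as a scalar on this plane, and we look for it among the polynomials in $Z$. If we cut the chain on the negative side too, the plane sits in a finite block of $Z$, and the Cayley–Hamilton theorem supplies a polynomial that annihilates the block.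

## 5. Cutting the chain at $e_2$ and at $e_{-2}$

We choose $\varphi$ so that $c$ vanishes exactly at $n=2$ (no passage between $e_2$ and $e_4$) and at $n=-4$ (no passage between $e_{-2}$ and $e_{-4}$). Zeros of moments are produced by a differential operator. Let $\Theta=r\frac d{dr}$. For $g\in C_c^\infty((0,1))$ and $a\in\mathbb Z$,
$$\int_0^1(\Theta g)\,r^{a-1}dr=\int_0^1g'\,r^{a}dr=-a\int_0^1g\,r^{a-1}dr ,\tag{6}$$
so $\Theta+b$ multiplies the moment against $r^{a-1}$ by $b-a$. Fix $0\le\eta\in C_c^\infty((0,1))$, $\eta\not\equiv0$, and put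
$$\varphi=(\Theta+8)(\Theta-4)\eta=r^2\eta''+5r\eta'-32\eta,\qquad u=2\varphi(r)\cos2\theta .$$
With $a=2n+4$, (6) gives $c(n)=2(8-a)(-4-a)\int\eta r^{a-1}dr$, that is,
$$c(n)=8(n-2)(n+4)\int_0^1\eta(r)\,r^{2n+3}\,dr .$$
The integral is positive, so $c(n)$ is real and $c(n)=0$ exactly for $n=2$ and $n=-4$. Let
$$F=\operatorname{span}\{e_{-2},e_0,e_2\},\quad E=\operatorname{span}\{e_0,e_2\},\quad G=\operatorname{span}\{e_n:n\ge4\text{ even}\},\quad O=\operatorname{span}\{e_n:n\ge1\text{ odd}\},$$
so that $W_+=E\oplus G\oplus O$ and $\Pi F=E$.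

**Step 1: $Z$ leaves $F$, $G$ and $O$ invariant.** From (4), with $c(-4)=c(2)=0$,
$$Ze_{-2}=c(-2)e_0,\qquad Ze_0=3c(0)e_2-c(-2)e_{-2},\qquad Ze_2=c(0)e_0,\tag{7}$$
so $ZF\subset F$. Next, $Ze_4=7c(4)e_6+3c(2)e_2=7c(4)e_6\in G$, and for even $n\ge6$ both $n\pm2$ are even and at least $4$, so $ZG\subset G$. Finally $Ze_1=4c(1)e_3+0\cdot e_{-1}$, and for odd $n\ge3$ both $n\pm2$ are odd and at least $1$, so $ZO\subset O$.

**Step 2: a polynomial that annihilates $F$.** Put $\kappa=3c(0)^2-c(-2)^2$. By (7), $Z^2e_0=3c(0)\cdot c(0)e_0-c(-2)\cdot c(-2)e_0=\kappa e_0$. Hence $Z^3e_0=\kappa Ze_0$. Since $Ze_{\pm2}$ is a multiple of $e_0$, also $Z^3e_{\pm2}=Z^2(Ze_{\pm2})=\kappa Ze_{\pm2}$. Thus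
$$Z^3-\kappa Z=0\quad\text{on }F.\tag{8}$$

## 6. The three symbols and the proof of Theorem 1

With $u$, $Z$, $\kappa$ from Section 5, let
$$u_2=u,\qquad u_3=u\#u,\qquad u_1=u\#u\#u-\kappa u,$$
and $q_2=x$, $q_3=x^2$, $q_1=x^3-\kappa x$. All $u_i$ lie in $\mathcal S$, so they are trigonometric polynomials in $\theta$ with coefficients in $C_c^\infty((0,1))$, and $T_{u_i}|_{W_+}=\Pi q_i(Z)|_{W_+}$ by (3).

**Step 1: the action on the three pieces.** The spaces $G$ and $O$ are $Z$-invariant and contained in $W_+$, so there $\Pi$ does nothing: $T_{u_i}=q_i(Z)$ on $G$ and on $O$. In particular the three operators leave $G$ and $O$ invariant, commute there, and satisfy $T_{u_i}=q_i(T_{u_2})$ there. On $E$ we have $T_{u_i}E=\Pi q_i(Z)E\subset\Pi F=E$. By (8), $T_{u_1}|_E=0$. By (7),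
$$Z^2e_2=c(0)Ze_0=3c(0)^2e_2-c(0)c(-2)e_{-2},$$
so in the basis $e_0,e_2$
$$T_{u_2}|_E=\begin{pmatrix}0&c(0)\\3c(0)&0\end{pmatrix},\qquad T_{u_3}|_E=\begin{pmatrix}\kappa&0\\0&3c(0)^2\end{pmatrix},\qquad T_{u_1}|_E=0 .\tag{9}$$

**Step 2: $T_{u_1}$ commutes with $T_{u_2}$ and $T_{u_3}$.** On $G\oplus O$ all three commute. On $E$, which is invariant under $T_{u_2}$ and $T_{u_3}$, $T_{u_1}$ is $0$. So both commutators vanish on all polynomials. These are dense and the operators are bounded, hence $[T_{u_1},T_{u_2}]=[T_{u_1},T_{u_3}]=0$.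

**Step 3: $T_{u_2}$ and $T_{u_3}$ do not commute.** By (9),
$$[T_{u_2},T_{u_3}]e_0=3c(0)\kappa\,e_2-3c(0)\cdot3c(0)^2e_2=-3c(0)c(-2)^2e_2\neq0,$$
because $c$ vanishes only at $2$ and $-4$. This agrees with (5).

**Step 4: none is a multiple of the identity.** We show that each operator has a nonzero off-diagonal coefficient. First, $T_{u_2}e_0=3c(0)e_2$. By (4), $Ze_1=4c(1)e_3$, and the upward weights from $e_3$ and $e_5$ are $6c(3)$ and $8c(5)$. So $T_{u_3}e_1=Z^2e_1$ has $e_5$-coefficient $4c(1)\cdot6c(3)\ne0$, and $T_{u_1}e_1=Z^3e_1-\kappa Ze_1$ has $e_7$-coefficient $4c(1)\cdot6c(3)\cdot8c(5)\ne0$.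

**Step 5: the symbols are real.** By Lemma 2 it suffices to show that the operators are self-adjoint. The symbol $u_2$ is real by construction, so $T_{u_2}$ is self-adjoint. The closed spaces $E,\overline G,\overline O$ are mutually orthogonal (monomials are orthogonal), span $A^2$, and are invariant under all three operators. On $\overline G\oplus\overline O$ we have $T_{u_i}=q_i(T_{u_2})$ by continuity, with $q_i$ real, so these restrictions are self-adjoint. On $E$, $T_{u_1}=0$ and $T_{u_3}$ is real diagonal in the orthogonal basis $e_0,e_2$. So $T_{u_1}$ and $T_{u_3}$ are self-adjoint.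

**Step 6: the supports.** If $\operatorname{supp}\eta\subset(\rho,1)$, then $\operatorname{supp}\varphi\subset(\rho,1)$. By the support statement in Lemma 5 the radial coefficients of $u\#u$ are supported in $(\rho^2,1)$ and those of $u\#u\#u$ in $(\rho^3,1)$. Choosing $\rho^3\ge1-\varepsilon$ puts all three supports in $\{1-\varepsilon<|z|<1\}$. This proves Theorem 1. $\square$

**Remark.** The cut $c(-4)=0$ only serves to make $q_1$ explicit. If $c(2)=0$ but $c(-4)\ne0$, then $\operatorname{span}\{e_{2j}:j\le1\}$ is $Z$-invariant and $\Pi$ maps it onto $E$. So $q\mapsto\Pi q(Z)|_E$ maps the five-dimensional space of polynomials of degree at most $5$ with $q(0)=0$ into the four-dimensional space $B(E)$, and has a nonzero kernel element. The argument of Step 2 then works with that $q$ in place of $q_1$.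

## 7. Blocks of size $N$ and integer weights: proof of Theorem 2

Fix integers $\alpha\ge0$ and $N\ge2$, and let
$$w(m)=\prod_{i=1}^{\alpha+1}(m+i),\qquad d=\alpha+2 .$$
For $\alpha=0$, $w(m)=m+1$ and $d=2$, the factor and the step of the previous sections. The factor $w$ vanishes exactly at $-1,\dots,-(\alpha+1)$, so $-d$ is the first negative index where it does not vanish.

**Step 1: the two-sided operators on $A^2_\alpha$.** We redo (2) and Lemma 3. By the beta integral,
$$\|z^m\|^2=(\alpha+1)\int_0^1t^m(1-t)^\alpha dt=\frac{(\alpha+1)\,m!\,\alpha!}{(m+\alpha+1)!}=\frac{(\alpha+1)!}{w(m)} .$$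
For $u=\sum_ke^{ik\theta}\varphi_k\in\mathcal S$ put $\Phi_k=\varphi_k(1-r^2)^\alpha/\alpha!$ and, for all $n\in\mathbb Z$,
$$X_ue_n=\sum_kw(n+k)\,m_k(u;n)\,e_{n+k},\qquad m_k(u;n)=2\int_0^1\Phi_k(r)\,r^{2n+k+1}dr .$$
For $n\ge0$ and $n+k\ge0$ the $z^{n+k}$-coefficient of $T_u z^n$ is
$$\frac{w(n+k)}{(\alpha+1)!}\,(\alpha+1)\cdot2\int_0^1\varphi_k(r)(1-r^2)^\alpha r^{2n+k+1}dr=w(n+k)\,m_k(u;n),$$
and terms with $n+k<0$ project to $0$. So again $T_u|_{W_+}=\Pi X_u|_{W_+}$. The map $\varphi_k\mapsto\Phi_k$ is a bijection of $C_c^\infty((0,1))$, so we may prescribe $\Phi_k$ freely.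

**Step 2: injectivity of the symbol map.** If $T_v=0$ on $A^2_\alpha$, then $\int v(1-|z|^2)^\alpha z^n\bar z^m\,dA=0$ for all $n,m\ge0$. Polynomials in $z,\bar z$ are dense in $C(\overline{\mathbb D})$, so $v(1-|z|^2)^\alpha=0$ a.e. Since $(1-|z|^2)^\alpha>0$ on $\mathbb D$, $v=0$ a.e. As before, $T_v^*=T_{\bar v}$, so $T_v$ self-adjoint implies $v$ real.

**Step 3: closure under composition.** We need Lemma 5 for the new $X_u$. For $\Psi\in C_c^\infty((0,1))$ put $D\Psi=-(r\Psi)'$. Integration by parts gives $\int(D\Psi)r^b\,dr=b\int\Psi r^b\,dr$ for all $b\in\mathbb Z$. With $b=2n+k+1$ we have $n+k=\frac12(b+k-1)$. Hence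
$$w(n+k)\cdot2\int_0^1\Psi r^{2n+k+1}dr=2\int_0^1\Psi^\sharp r^{2n+k+1}dr,\qquad\Psi^\sharp=w\big(\tfrac12(D+k-1)\big)\Psi\in C_c^\infty((0,1)).$$
Let $u$ have the single degree $j$ with density $\Phi$ and $v$ the single degree $k$ with density $\Psi$, and let $l=j+k$. Then
$$X_uX_ve_n=w(n+l)\,\big[w(n+k)m_k(v;n)\big]\,m_j(u;n+k)\,e_{n+l},$$
and Lemma 4 with $g=\Psi^\sharp$, $f=\Phi$ turns the product of the bracket and $m_j(u;n+k)$ into $2\int\Omega\,t^{2n+l+1}dt$ for all $n\in\mathbb Z$, with $\Omega\in C_c^\infty((0,1))$. So $X_uX_v=X_{u\#v}$ with $u\#v=e^{il\theta}\,\alpha!\,(1-r^2)^{-\alpha}\Omega\in\mathcal S$. Bilinearity gives all $u,v\in\mathcal S$, and (3) follows as before.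

**Step 4: a chain cut at both ends.** Let $\eta$ be as in Section 5, $A=(2N-1)d+2$, $B=3d-2$, and let $u=2\varphi(r)\cos d\theta$, where $\varphi$ is chosen so that
$$\Phi=\varphi(1-r^2)^\alpha/\alpha!=(\Theta+A)(\Theta-B)\eta .$$
Put $c(n)=2\int_0^1\Phi\,r^{2n+d+1}dr$ and $a=2n+d+2$. By (6),
$$c(n)=2(a-A)(a+B)\int_0^1\eta\,r^{a-1}dr ,$$
which is real and vanishes exactly when $2n=(2N-2)d$ or $2n=-4d$, i.e. at $n=(N-1)d$ and $n=-2d$. For $Z=X_u$ we have $m_d(u;n)=c(n)$ and $m_{-d}(u;n)=2\int\Phi r^{2n-d+1}dr=c(n-d)$, so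
$$Ze_n=w(n+d)\,c(n)\,e_{n+d}+w(n-d)\,c(n-d)\,e_{n-d}.\tag{10}$$
Let
$$F=\operatorname{span}\{e_{jd}:-1\le j\le N-1\},\quad E=\operatorname{span}\{e_{jd}:0\le j\le N-1\},\quad G=\operatorname{span}\{e_{jd}:j\ge N\},$$
and $O_i=\operatorname{span}\{e_{i+jd}:j\ge0\}$ for $1\le i\le d-1$. Sorting indices by residue modulo $d$ gives $W_+=E\oplus G\oplus\bigoplus_iO_i$, and $\Pi F=E$.

**Step 5: $Z$ leaves $F$, $G$ and each $O_i$ invariant.** By (10) only the transitions that leave these spaces need checking. The transition $-d\to-2d$ has the factor $c(-2d)=0$. The transitions $(N-1)d\to Nd$ and $Nd\to(N-1)d$ both have the factor $c((N-1)d)=0$. The transition $i\to i-d$ has the factor $w(i-d)$, which is $0$ because $i-d\in\{-1,\dots,-\alpha-1\}$.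

**Step 6: the symbols.** Let $\chi(x)=x\det(x-Z|_F)$. The matrix of $Z|_F$ in the basis $e_{jd}$ is real, so $\chi$ is a real monic polynomial of degree $N+2$; also $\chi(0)=0$, and $\chi(Z|_F)=0$ by the Cayley–Hamilton theorem. Let $u_2=u$, $u_3=u\#u$, and let $u_1\in\mathcal S$ satisfy $X_{u_1}=\chi(Z)$. On $G$ and on each $O_i$ the operators $T_{u_1},T_{u_2},T_{u_3}$ are $\chi(Z),Z,Z^2$. They map $E$ into $\Pi F=E$, and $T_{u_1}|_E=\Pi\chi(Z)|_E=0$.

**Step 7: the defect on $E$.** Let $M=T_{u_2}|_E=\Pi Z|_E$. For $x\in E$ let $\ell(x)$ be its $e_0$-coefficient. Only $e_0$ is sent outside $W_+$, so by (10)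
$$Zx=Mx+\ell(x)\,w(-d)c(-d)\,e_{-d},\qquad Ze_{-d}=w(0)c(-d)e_0 .$$
Applying $\Pi Z$ to the first equation and noting that $\ell(x)e_0=P_0x$, where $P_0$ is the orthogonal projection of $E$ onto $\mathbb Ce_0$, we get
$$T_{u_3}|_E=M^2+\beta P_0,\qquad\beta=w(0)\,w(-d)\,c(-d)^2 .\tag{11}$$
Here $w(0)=(\alpha+1)!$, $w(-d)=\prod_{i=1}^{\alpha+1}(i-\alpha-2)=(-1)^{\alpha+1}(\alpha+1)!$, and $c(-d)\ne0$, so $\beta\ne0$.

**Step 8: commutation, reality and reduction.** On $G\oplus\bigoplus_iO_i$ the three operators are polynomials in $Z$ and commute. On $E$, invariant under all three, $T_{u_1}=0$. By density and boundedness $[T_{u_1},T_{u_2}]=[T_{u_1},T_{u_3}]=0$. The symbol $u_2$ is real, so $T_{u_2}$ is self-adjoint, and so is $M$. The spaces $E$, $\overline G$, $\overline{O_i}$ are mutually orthogonal, invariant, and span $A^2_\alpha$. On the closures of $G$ and of the $O_i$, $T_{u_1}=\chi(T_{u_2})$ and $T_{u_3}=T_{u_2}^2$ are self-adjoint, because $\chi$ is real. On $E$, $T_{u_1}=0$ and $T_{u_3}=M^2+\beta P_0$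 with $\beta$ real. So all three operators are self-adjoint, the symbols are real by Step 2, and $E\subset\ker T_{u_1}$ reduces all three.

**Step 9: $T_{u_2}|_E$ and $T_{u_3}|_E$ generate $B(E)$.** The algebra generated by $M$ and $M^2+\beta P_0$ contains $M$ and, as $\beta\ne0$, $P_0$. So it contains all $M^iP_0M^j$ with $0\le i,j\le N-1$. Since $M$ is self-adjoint,
$$M^iP_0M^jf=\frac{\langle M^jf,e_0\rangle}{\|e_0\|^2}M^ie_0=\frac1{\|e_0\|^2}\langle f,M^je_0\rangle\,M^ie_0 .$$
By (10), $M^je_0$ is a combination of $e_0,e_d,\dots,e_{jd}$ whose $e_{jd}$-coefficient is $\prod_{i=0}^{j-1}w((i+1)d)\,c(id)$. This is nonzero for $j\le N-1$, because $c(id)\ne0$ for $0\le i\le N-2$. So $e_0,Me_0,\dots,M^{N-1}e_0$ is a basis of $E$. For a basis $y_0,\dots,y_{N-1}$ the $N^2$ operators $f\mapsto\langle f,y_j\rangle y_i$ are linearly independent, hence span $B(E)$.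

**Step 10: none is scalar.** As $N\ge2$, $B(E)$ is noncommutative, so $T_{u_2}$ and $T_{u_3}$ do not commute, and neither is scalar. Since $d\ge2$, $e_1\in O_1$, and $T_{u_1}e_1=\chi(Z)e_1$. As $\chi$ is monic of degree $N+2$, the $e_{1+(N+2)d}$-coefficient is
$$\prod_{j=0}^{N+1}w(1+(j+1)d)\,c(1+jd)\ne0,$$
because $c$ vanishes only at multiples of $d$ and $d\ge2$ does not divide $1+jd$. So $T_{u_1}$ is not scalar, and Theorem 2 is proved. $\square$

For $\alpha=0$, $N=2$ we get $A=8$, $B=4$, $\beta=-c(-2)^2$, and (11) restates (9). There $\det(x-Z|_F)=x^3-\kappa x$ already vanishes at $0$, so the additional factor $x$ in $\chi$ was not needed.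

## 8. Commutators of continuous symbols and eigenspaces: proof of Theorem 3

In both counterexamples the noncommutativity sits on $E\subset\ker T_{u_1}$, an eigenspace part of dimension at least $2$. Theorem 3 says that for normal $T_{u_1}$ and continuous $u_2,u_3$ it can sit nowhere else. The reason is that the commutator is compact.

**Definition.** For bounded $u$ the Hankel operator is $H_uf=(I-P)(uf)$, $f\in A^2$, with values in $L^2(\mathbb D,dA)$. Clearly $\|H_u\|\le\|u\|_\infty$. For instance $H_1=H_z=0$, since $f$ and $zf$ are holomorphic, while $H_{\bar z}1=\bar z$, because $\bar z\perp A^2$.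

**Step 1: $H_{\bar z}$ is compact.** The function $H_{\bar z}z^n$ has the form $e^{i(n-1)\theta}$ times a function of $r$, so these functions are mutually orthogonal. For $n\ge1$, $\langle\bar zz^n,z^{n-1}\rangle=\|z^n\|^2=\frac1{n+1}$, hence $P(\bar zz^n)=\frac n{n+1}z^{n-1}$, and
$$\|H_{\bar z}z^n\|^2=\|z^{n+1}\|^2-\frac{n^2}{(n+1)^2}\cdot\frac1n=\frac1{n+2}-\frac n{(n+1)^2}.$$
Dividing by $\|z^n\|^2=\frac1{n+1}$,
$$\frac{\|H_{\bar z}z^n\|^2}{\|z^n\|^2}=\frac{n+1}{n+2}-\frac n{n+1}=\frac1{(n+1)(n+2)}\to0 .$$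
An operator that maps an orthogonal basis to orthogonal vectors with norm ratios tending to $0$ is the norm limit of its finite-rank truncations, so it is compact.

**Step 2: $H_u$ is compact for every $u\in C(\overline{\mathbb D})$.** Splitting $vf=P(vf)+(I-P)(vf)$ gives
$$H_{uv}=H_uT_v+(I-P)M_uH_v,$$
where $M_u$ is multiplication by $u$ on $L^2$. So $\{u\in L^\infty:H_u\text{ compact}\}$ is an algebra, and it is closed in the sup norm because $\|H_u-H_v\|\le\|u-v\|_\infty$. It contains $1$, $z$ and $\bar z$, hence $C(\overline{\mathbb D})$ by the Stone–Weierstrass theorem.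

**Step 3: $K=[T_{u_2},T_{u_3}]$ is compact.** For bounded $u,v$ and $f,g\in A^2$,
$$\langle T_uT_vf,g\rangle=\langle uP(vf),g\rangle=\langle uvf,g\rangle-\langle H_vf,\bar ug\rangle=\langle T_{uv}f,g\rangle-\langle H_vf,H_{\bar u}g\rangle,$$
where the last step uses $H_vf\perp A^2$. So $T_uT_v=T_{uv}-H_{\bar u}^*H_v$, and
$$K=H_{\bar u_3}^*H_{u_2}-H_{\bar u_2}^*H_{u_3}$$
is compact by Step 2.

**Step 4: $K$ vanishes off the eigenvectors of $T_{u_1}$.** Let $\mathsf N=T_{u_1}$. It commutes with $T_{u_2}$ and $T_{u_3}$, so $K\mathsf N=\mathsf NK$. Fuglede's theorem says that a bounded operator commuting with a normal operator commutes with its adjoint; hence $K\mathsf N^*=\mathsf N^*K$. Taking adjoints, $K^*$ commutes with $\mathsf N^*$ and $\mathsf N$, so $K^*K$ commutes with both. Let $V_\lambda$ be the eigenspace of the compact positive operator $K^*K$ for an eigenvalue $\lambda>0$. It is finite-dimensional and invariant under $\mathsf N$ and $\mathsf N^*$, so $\mathsf N|_{V_\lambda}$ is a normal operator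 on a finite-dimensional space, and $V_\lambda$ is spanned by eigenvectors of $\mathsf N$. By the spectral theorem $(\ker K)^\perp=(\ker K^*K)^\perp$ is the closed span of the $V_\lambda$, $\lambda>0$. Hence $(\ker K)^\perp$ lies in the closed span $\mathcal H_p$ of the eigenvectors of $\mathsf N$, and therefore $K=0$ on $\mathcal H_p^\perp$.

**Step 5: reduction to eigenspaces of dimension at least $2$.** Since $K$ is bounded and vanishes on $\mathcal H_p^\perp$, we have $K=0$ if and only if $K$ vanishes on each eigenspace of $\mathsf N$. Each eigenspace is invariant under $T_{u_2}$ and $T_{u_3}$, because they commute with $\mathsf N$. On a one-dimensional eigenspace they act as scalars, so $K=0$ there. Thus $K=0$ if and only if $K$ vanishes on every eigenspace of dimension at least $2$, that is, if and only if $T_{u_2}$ and $T_{u_3}$ commute there. If all eigenvalues are simple, or there are none, this condition is empty and $K=0$. $\square$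

Theorems 1 and 2 show that this obstruction really occurs: there $[T_{u_2},T_{u_3}]$ is $0$ on $E^\perp$, maps $E\subset\ker T_{u_1}$ into itself, and is not $0$ on $E$.
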